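
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The weight of hereditarily Lindel\"of spaces\\ after adding side-by-side Sacks reals}


\begin{abstract}
An L space is a regular space that is hereditarily Lindel\"of but not separable. We show that ZFC, if consistent, does not prove the existence of an L space of character (equivalently, weight) greater than $2^{\omega}$. Let CH and $2^{\omega_1}=\omega_2$ hold and let $\kappa^{\omega_2}=\kappa$; for example, let GCH hold and $\kappa=\omega_3$. After adding $\kappa$ Sacks reals with a countable support product, every regular hereditarily Lindel\"of space has density at most $\omega_2$ and weight at most $2^{\omega_2}=2^{\omega}$. No large cardinals are used. In contrast,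 adding Cohen reals produces L spaces of weight greater than $2^\omega$, and the two kinds of extension can have the same cardinals and the same function $\lambda\mapsto 2^\lambda$; so cardinal arithmetic does not decide the question.
\end{abstract}

\section{The question and the answer}

\subsection{How large can the weight be?}

All spaces are regular, and regularity includes the $T_1$ axiom; so all spaces are Hausdorff. For a space $X$, the \emph{density} $d(X)$ is the least cardinality of a dense subset, the \emph{weight} $w(X)$ is the least cardinality of a base, and the \emph{character} $\chi(X)$ is the supremum over $x\in X$ of the least cardinality of a local base at $x$. The \emph{Lindel\"of degree} $L(X)$ is the least $\lambda$ such that every open cover has a subcover of cardinality at most $\lambda$. In each case we add $\omega$, so that the values are infinite cardinals. Finally $hL(X)$ and $hd(X)$ are the suprema of $L(Y)$ and $d(Y)$ over all subspaces $Y\subseteq X$. A space is \emph{HL} (hereditarily Lindel\"of) if $hL(X)=\omega$. An \emph{L space} is an HL space that is not separable.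

We use the following standard facts about a regular space $X$.
\begin{itemize}
\item[(1)] $w(X)\le 2^{d(X)}$. Indeed, if $D$ is dense and $U$ is open, then $\overline U=\overline{U\cap D}$. So a regular open set, that is, a set equal to the interior of its closure, is determined by its trace on $D$. In a regular space the regular open sets form a base.
\item[(2)] $|X|\le 2^{hL(X)}$ (de Groot).
\item[(3)] If $X$ is infinite, then $\chi(X)\le w(X)\le |X|\cdot\chi(X)$ and $w(X)\le 2^{|X|}$.
\item[(4)] If $X$ is HL, every open set is the union of countably many members of any given base, so $X$ has at most $w(X)^\omega$ open sets.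
\end{itemize}

By (2) and (3) an HL space has at most $2^\omega$ points and weight at most $2^{2^\omega}$. Also by (2) and (3), for HL spaces $\chi(X)>2^\omega$ is equivalent to $w(X)>2^\omega$. Is $2^{\omega}$ the true bound for the weight? Two simple cases suggest it. If $X$ is separable, then $w(X)\le 2^\omega$ by (1). If $X$ is compact and HL, then for $x\in X$ countably many open sets whose closures miss $x$ cover the Lindel\"of space $X\setminus\{x\}$, so $\{x\}$ is a $G_\delta$ set; in a compact Hausdorff space such a point has a countable local base, and so $w(X)\le 2^\omega$ by (2) and (3). An HL space of weight greater than $2^\omega$ must therefore be an L space, and it is not compact.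

Such spaces can exist. Hajnal and Juh\'asz consistently constructed L spaces of weight $2^{2^\omega}$, and Juh\'asz and Shelah consistently constructed such examples with $2^\omega$ and $2^{2^\omega}$ arbitrarily large. On the other hand, for the dual notion Todor\v{c}evi\'c proved that under PFA every hereditarily separable regular space has cardinality at most $2^\omega$. The following question comes from \cite[Question 6.2]{PW}: \emph{is there an L space with character (equivalently, weight) greater than $2^\omega$?} In view of the consistent examples, what is asked is whether ZFC alone proves that there is one. We show that it does not.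

\subsection{Results}

Let $\mathbb S$ be Sacks forcing: the set of perfect trees $T\subseteq 2^{<\omega}$ ordered by inclusion. Here a \emph{perfect tree} is a nonempty set $T$ of finite $0$--$1$ sequences, closed under initial segments, in which every node is extended by a \emph{splitting} node, that is, a node $t$ with $t^\frown 0,\,t^\frown1\in T$. For a cardinal $\kappa$ let $\mathbb P_\kappa$ be the countable support product of $\kappa$ copies of $\mathbb S$. A condition is a function $p$ with countable domain $\mathrm{supp}(p)\subseteq\kappa$ and values in $\mathbb S$; and $q\le p$ means $\mathrm{supp}(q)\supseteq\mathrm{supp}(p)$ and $q(i)\subseteq p(i)$ for all $i\in\mathrm{supp}(p)$.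

\begin{thmA}
Let $V$ satisfy ZFC, CH and $2^{\omega_1}=\omega_2$, let $\kappa^{\omega_2}=\kappa$ in $V$ (for example, let $V\models$ GCH and $\kappa=\omega_3$), and let $G$ be $\mathbb P_\kappa$-generic over $V$. In $V[G]$ the cardinals are those of $V$, $2^\omega=2^{\omega_1}=2^{\omega_2}=\kappa$, and every regular HL space has density at most $\omega_2$, hence weight at most $2^{\omega_2}=2^\omega$.
\end{thmA}

Since $\mathrm{Con}(\mathrm{ZFC})$ implies $\mathrm{Con}(\mathrm{ZFC}+\mathrm{GCH})$, we obtain the answer to the question.

\begin{corollary}
If ZFC is consistent, then so is ZFC together with ``every regular hereditarily Lindel\"of space, in particular every L space, has weight and character at most $2^\omega$''. Hence ZFC, if consistent, does not prove that there is an L space of character greater than $2^\omega$.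
\end{corollary}

By a theorem of J.~T.~Moore, L spaces exist in ZFC, so the statement about L spaces is not vacuous.

\begin{thmB}
In the model of Theorem A, every regular space without uncountable discrete subspaces has hereditary density at most $\omega_2$ and weight at most $2^\omega$, and every regular HL space has at most $2^\omega$ open sets. Moreover, $2^\omega$ and $2^{2^\omega}$ can be prescribed: if $V_0\models$ GCH, $\kappa\ge\omega_3$ is regular and $\nu^\kappa=\nu$ in $V_0$, then some such model, obtained from $V_0$ by cardinal-preserving forcing, has $2^\omega=\kappa$ and $2^{2^\omega}=\nu$.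
\end{thmB}

\begin{thmC}
Let $\kappa$ be regular and uncountable with $2^{<\kappa}=\kappa$ in $V$. Adding $\kappa$ Cohen reals to $V$ gives a model with $2^\omega=\kappa$ that contains an L space of weight greater than $2^\omega$. Hence, over $V\models$ GCH, adding $\omega_3$ Cohen reals and adding $\omega_3$ side-by-side Sacks reals give models with the same cardinals and the same function $\lambda\mapsto 2^\lambda$, but with opposite answers to the question.
\end{thmC}

So, if ZFC is consistent, the existence of an L space of character greater than $2^\omega$ is independent of ZFC, and it is not decided by cardinal arithmetic. We do not decide whether ``every L space has weight at most $2^\omega$'' is consistent with $2^\omega\le\omega_2$.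

\subsection{The plan}

By fact (1), a space of density at most $\omega_2$ has weight at most $2^{\omega_2}$. The forcing makes $2^{\omega_2}=2^\omega$, so the task is to show that an HL space in $V[G]$ has a dense set of size at most $\omega_2$. If it does not, there are points $x_\alpha$ $(\alpha<\omega_3)$ none of which is in the closure of the earlier ones, and we look for an uncountable discrete subspace among them. Section~\ref{sec:top} reduces this to a statement about sets of pairs of ordinals below $\omega_3$. Section~\ref{sec:forcing} collects the basic properties of $\mathbb P_\kappa$. Section~\ref{sec:matrix} explains the central idea on explicit examples and then proves it in general: a suitable $\omega_1\times\omega_1$ matrix of conditions yields what we need. In Section~\ref{sec:finding} we find such matrices, and this is where $\omega_3$ is used. Theorems A and B follow in Section~\ref{sec:AB}, and Theorem C is proved in Section~\ref{sec:cohen}. The fusion argument for the preservation of $\omega_1$ is deferred to Section~\ref{sec:fusion}.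

\section{From sequences of points to sets of pairs}\label{sec:top}

Let $\mu$ be an ordinal and $E$ a set of pairs $(\gamma,\beta)$ with $\gamma<\beta<\mu$. A set $A\subseteq\mu$ is \emph{$E$-free} if $(\gamma,\beta)\notin E$ for all $\gamma<\beta$ in $A$. An \emph{$E$-ladder} is a sequence of pairs $(\gamma_\nu,\beta_\nu)$ $(\nu<\omega_1)$ of ordinals below $\mu$ with
\[
\gamma_\nu<\beta_\nu\ \text{ for all }\nu,\qquad \beta_\nu<\gamma_{\nu'}\ \text{ for }\nu<\nu',\qquad (\gamma_\nu,\beta_{\nu'})\in E\ \text{ whenever }\nu\le\nu'.
\]
For an infinite cardinal $\mu$ consider the statement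
\begin{itemize}
\item[$(\ast)_\mu$] For every set $E$ of pairs $(\gamma,\beta)$ with $\gamma<\beta<\mu$ there is an uncountable $E$-free set or there is an $E$-ladder.
\end{itemize}

Its topological meaning is this. Suppose $x_\alpha\notin\overline{\{x_\beta:\beta<\alpha\}}$ for all $\alpha<\mu$. Then each $x_\alpha$ has a neighborhood that omits all earlier points, but it may contain many later ones. Let $E$ record which later points lie in a smaller neighborhood $V_\alpha$ of $x_\alpha$. On a free set, the neighborhoods $V_\alpha$ omit the later points too. On a ladder, a single $V_{\gamma_\nu}$ contains all the points $x_{\beta_{\nu'}}$ with $\nu'\ge\nu$, so they can be removed together by subtracting $\overline{V_{\gamma_\nu}}$.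

\begin{lemma}\label{lem:top}
Assume $(\ast)_\mu$. If $X$ is regular and there are $x_\alpha\in X$ $(\alpha<\mu)$ with $x_\alpha\notin\overline{\{x_\beta:\beta<\alpha\}}$ for all $\alpha$, then $X$ has an uncountable discrete subspace. In particular $X$ is not HL.
\end{lemma}

\begin{proof}
The points $x_\alpha$ are distinct. Choose an open $U_\alpha\ni x_\alpha$ containing no $x_\beta$ with $\beta<\alpha$, and by regularity an open $V_\alpha$ with $x_\alpha\in V_\alpha\subseteq\overline{V_\alpha}\subseteq U_\alpha$. Let
\[
E=\{(\gamma,\beta):\gamma<\beta<\mu,\ x_\beta\in V_\gamma\}.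
\]

Let $A$ be an uncountable $E$-free set and $\alpha\in A$. Then $V_\alpha\subseteq U_\alpha$ omits $x_\beta$ for $\beta<\alpha$, and it omits $x_\beta$ for $\beta\in A$ with $\beta>\alpha$ since $(\alpha,\beta)\notin E$. So $\{x_\alpha:\alpha\in A\}$ is discrete.

Let $(\gamma_\nu,\beta_\nu)_{\nu<\omega_1}$ be an $E$-ladder. Put $Y=\{x_{\beta_\nu}:\nu<\omega_1\}$ and let $N_\nu=U_{\beta_\nu}\setminus\overline{V_{\gamma_{\nu+1}}}$, an open set.
\begin{itemize}
\item Since $\beta_\nu<\gamma_{\nu+1}$, we have $x_{\beta_\nu}\notin U_{\gamma_{\nu+1}}\supseteq\overline{V_{\gamma_{\nu+1}}}$. So $x_{\beta_\nu}\in N_\nu$.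
\item If $\tau<\nu$, then $\beta_\tau<\beta_\nu$, so $x_{\beta_\tau}\notin U_{\beta_\nu}$.
\item If $\tau\ge\nu+1$, then $(\gamma_{\nu+1},\beta_\tau)\in E$, so $x_{\beta_\tau}\in V_{\gamma_{\nu+1}}$ and $x_{\beta_\tau}\notin N_\nu$.
\end{itemize}
Hence $N_\nu\cap Y=\{x_{\beta_\nu}\}$ for all $\nu$, and $Y$ is discrete. An uncountable discrete space is not Lindel\"of, so $X$ is not HL.
\end{proof}

Regularity is used to have $\overline{V_\gamma}\subseteq U_\gamma$, so that the set $N_\nu$ is open and still contains $x_{\beta_\nu}$. Note that $(\ast)_{\omega_1}$ is false in ZFC. By Moore's theorem there is an L space. No countable subset of it is dense, so one can choose $x_\alpha\notin\overline{\{x_\beta:\beta<\alpha\}}$ in it for $\alpha<\omega_1$, and $(\ast)_{\omega_1}$ would contradict Lemma~\ref{lem:top}. So a proof of $(\ast)_{\omega_3}$ must use that the sequences are long.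

\section{The countable support product of Sacks forcing}\label{sec:forcing}

From now until the end of Section~\ref{sec:finding}, $V$, $\kappa$ and $G$ are as in Theorem A, and $\mathbb P=\mathbb P_\kappa$. By CH, $|\mathbb S|=\omega_1=\omega_1^{\omega}$.

Conditions $p,q$ \emph{agree} if $p(i)=q(i)$ for all $i\in\mathrm{supp}(p)\cap\mathrm{supp}(q)$. The union of countably many pairwise agreeing conditions is a condition; this is the point of countable supports. If $u,w\in G$ have disjoint supports, then $u\cup w\in G$, since a common extension of $u$ and $w$ in $G$ extends $u\cup w$.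

A family of sets is a \emph{$\Delta$-system} with root $R$ if any two distinct members have intersection $R$. The $\Delta$-system lemma \cite[Thm.~II.1.6]{Ku} (Erd\H{o}s--Rado) yields: under CH, every family of $\omega_2$ countable sets has a subfamily of size $\omega_2$ that is a $\Delta$-system. We need it in an indexed form:

\begin{lemma}\label{lem:delta}
Assume CH. If $\langle a_\xi:\xi\in K_0\rangle$ is a family of countable sets and $|K_0|=\omega_2$, there are $K\subseteq K_0$ of size $\omega_2$ and a countable set $R'$ such that $a_\xi\cap a_{\xi'}=R'$ for all $\xi\ne\xi'$ in $K$.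
\end{lemma}

\begin{proof}
If some value $a$ is attained at $\omega_2$ indices, take these indices and $R'=a$. Otherwise $\omega_2$ distinct values occur; choose one index for each and apply the $\Delta$-system lemma to the values.
\end{proof}

We use four properties of $\mathbb P$.

\medskip
\noindent\textbf{(P1)} $|\mathbb P|=\kappa$, since $\kappa^\omega=\kappa$ and $\kappa=\kappa^{\omega_2}\ge2^{\omega_2}\ge\omega_3$.

\smallskip
\noindent\textbf{(P2)} $\mathbb P$ has the $\omega_2$-chain condition. Given $\omega_2$ conditions, we may assume by Lemma~\ref{lem:delta} that any two of the supports meet in a fixed countable set $R'$. There are only $\omega_1^\omega=\omega_1$ functions from $R'$ to $\mathbb S$, so two of the conditions have the same restriction to $R'$. These two agree, so their union is a common extension.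

\smallskip
\noindent\textbf{(P3)} $\mathbb P$ preserves $\omega_1$. This is well known \cite{Ba}; a proof is in Section~\ref{sec:fusion}.

\smallskip
\noindent\textbf{(P4)} $V$ and $V[G]$ have the same cardinals, and $2^\omega=2^{\omega_1}=2^{\omega_2}=\kappa$ in $V[G]$. The first part follows from (P2) and (P3). For $i<\kappa$ let $s_i\in2^\omega$ be the generic real at $i$, the unique branch through all trees $p(i)$ with $p\in G$ and $i\in\mathrm{supp}(p)$. Any condition can be extended so that the trees at two given coordinates have incomparable shortest splitting nodes, so the $s_i$ are distinct and $2^\omega\ge\kappa$ in $V[G]$. Conversely, let $\omega\le\lambda\le\omega_2$. Every subset of $\lambda$ in $V[G]$ has a \emph{nice} name, given by a function from $\lambda$ to the set of antichains of $\mathbb P$. By (P1) and (P2) there are at most $\kappa^{\omega_1}=\kappa$ antichains. So $2^\lambda\le|(\kappa^\lambda)^V|=\kappa$ in $V[G]$.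

\section{Matrices of conditions}\label{sec:matrix}

\subsection{Two examples}

The following sets of pairs already contain the central idea. We work with pairs below $\omega_1$. Let $S^1=\{t\in2^{<\omega}:t=\emptyset\text{ or }t(0)=1\}\in\mathbb S$, so that a condition with value $S^1$ at $i$ forces $s_i(0)=1$.

\begin{example}[A generic graph]\label{ex:graph}
Let $h\in V$ be an injection from $\{(\eta,\xi):\eta<\xi<\omega_1\}$ to $\kappa$, and in $V[G]$ let
\[
E=\{(\eta,\xi):\eta<\xi<\omega_1,\ s_{h(\eta,\xi)}(0)=1\}.
\]
To find an $E$-ladder, we first show: \emph{for every $\rho<\omega_1$ there are unboundedly many $\xi<\omega_1$ with $(\eta,\xi)\in E$ for all $\eta<\rho$.} Let a condition $q$ and $\zeta<\omega_1$ be given. For fixed $\eta$ the coordinates $h(\eta,\xi)$ are distinct, so only countably many $\xi$ satisfy $h(\eta,\xi)\in\mathrm{supp}(q)$. Since $\rho$ is countable, there is $\xi>\max(\rho,\zeta)$ such that $h(\eta,\xi)\notin\mathrm{supp}(q)$ for all $\eta<\rho$. Extend $q$ by the value $S^1$ at the countably many coordinates $h(\eta,\xi)$, $\eta<\rho$. The resulting condition forces $(\eta,\xi)\in E$ for all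 $\eta<\rho$.

Now work in $V[G]$, where $\omega_1=\omega_1^V$ by (P3). Choose recursively $\eta_\nu<\xi_\nu$ $(\nu<\omega_1)$, where $\eta_\nu$ is larger than all earlier $\eta_{\nu'}$ and $\xi_{\nu'}$, and $\xi_\nu>\eta_\nu$ is as above for $\rho=\eta_\nu+1$. If $\nu\le\nu'$, then $\eta_\nu<\eta_{\nu'}+1$, so $(\eta_\nu,\xi_{\nu'})\in E$. Thus $(\eta_\nu,\xi_\nu)_{\nu<\omega_1}$ is an $E$-ladder.
\end{example}

It is essential here that a condition may promise $(\eta,\xi)\in E$ for infinitely many $\eta$ at once. If $\mathbb P$ is replaced by the finite support product, and $\omega\le\rho\le\xi<\omega_1$, then every condition leaves $h(\eta,\xi)$ free for some $\eta<\rho$, and can be extended to force $s_{h(\eta,\xi)}(0)=0$. So for infinite $\rho$ no $\xi\ge\rho$ has the required property.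

\begin{example}[Rows that must be chosen generically]\label{ex:rows}
Let $h$ be as before, with values in $\kappa\setminus\omega_1$, and let
\[
E=\{(\eta,\xi):\eta<\xi<\omega_1,\ s_\eta(0)=1=s_{h(\eta,\xi)}(0)\}.
\]
No condition forces $s_\eta(0)=1$ for uncountably many $\eta<\omega_1$. But we can let the generic filter choose the rows: by genericity $A=\{\eta<\omega_1:s_\eta(0)=1\}$ is unbounded in $\omega_1$. The statement about columns becomes: for every $\rho<\omega_1$ there are unboundedly many $\xi<\omega_1$ with $(\eta,\xi)\in E$ for all $\eta\in A\cap\rho$. Its proof does not need to know $A\cap\rho$. As in Example~\ref{ex:graph}, we make $s_{h(\eta,\xi)}(0)=1$ for \emph{all} $\eta<\rho$; for $\eta\in A$ this gives $(\eta,\xi)\in E$. Choosing all $\eta_\nu$ in $A$, we get a ladder.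
\end{example}

\subsection{The general statement}

In Example~\ref{ex:rows} the condition that puts $(\eta,\xi)$ into $E$ has a \emph{head}, which lives at the coordinate $\eta$ and does not depend on $\xi$, and a \emph{tail}, which lives at $h(\eta,\xi)$. The argument used that the tails in one row are disjoint, so that all but countably many of them avoid the support of a given condition, and that the tails in one column can be put together. We now ask for just that.

\begin{definition}\label{def:matrix}
Let $\dot E$ be a $\mathbb P$-name for a set of pairs $(\gamma,\beta)$ with $\gamma<\beta<\mu$. A \emph{matrix} for $\dot E$ consists of a strictly increasing sequence $\langle\beta_\xi:\xi<\omega_1\rangle$ in $\mu$, conditions $u_\eta$ $(\eta<\omega_1)$ with supports $B_\eta$, and conditions $p_{\eta\xi}$ $(\eta<\xi<\omega_1)$ such that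
\begin{itemize}
\item[(M1)] $p_{\eta\xi}\Vdash(\beta_\eta,\beta_\xi)\in\dot E$, $B_\eta\subseteq\mathrm{supp}(p_{\eta\xi})$ and $p_{\eta\xi}\restriction B_\eta=u_\eta$;
\item[(M2)] (rows) for each $\eta$, the sets $D_{\eta\xi}=\mathrm{supp}(p_{\eta\xi})\setminus B_\eta$ $(\eta<\xi<\omega_1)$ are pairwise disjoint;
\item[(M3)] (columns) for each $\xi$, the conditions $p_{\eta\xi}$ $(\eta<\xi)$ pairwise agree;
\item[(M4)] (heads) for some condition $r$ with support $R$, $B_\eta\cap B_{\eta'}=R$ for $\eta\ne\eta'$, and $u_\eta\restriction R=r$ for all $\eta$.
\end{itemize}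
The condition $r$ is the \emph{root} of the matrix.
\end{definition}

\begin{lemma}\label{lem:matrix}
If $V$ contains a matrix for $\dot E$ with root $r$, then $r$ forces that there is an $\dot E$-ladder.
\end{lemma}

\begin{proof}
Let $\dot A$ be a name for $\{\eta<\omega_1:u_\eta\in G\}$. In $V[G]$ we write $E$ and $A$ for the sets named by $\dot E$ and $\dot A$.

\emph{Claim 1: $r$ forces that $\dot A$ is unbounded in $\omega_1$.} Let $q\le r$ and $\zeta<\omega_1$. The sets $B_\eta\setminus R$ are pairwise disjoint, so only countably many of them meet $\mathrm{supp}(q)$. Choose $\eta>\zeta$ with $(B_\eta\setminus R)\cap\mathrm{supp}(q)=\emptyset$. Then $q\cup\bigl(u_\eta\restriction(B_\eta\setminus R)\bigr)$ is a condition below $q$. It is also below $u_\eta$, because $q\le r=u_\eta\restriction R$. So it forces $\eta\in\dot A$.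

\emph{Claim 2: for each $\rho<\omega_1$, $r$ forces that there are unboundedly many $\xi<\omega_1$ with $(\beta_\eta,\beta_\xi)\in\dot E$ for all $\eta\in\dot A\cap\rho$.} Let $q\le r$ and $\zeta<\omega_1$; we may assume $\zeta\ge\rho$. By (M2), for each $\eta<\rho$ only countably many $\xi$ satisfy $D_{\eta\xi}\cap\mathrm{supp}(q)\ne\emptyset$. As $\rho$ is countable, there is $\xi>\zeta$ with $D_{\eta\xi}\cap\mathrm{supp}(q)=\emptyset$ for all $\eta<\rho$. By (M3),
\[
w=\bigcup_{\eta<\rho}p_{\eta\xi}\restriction D_{\eta\xi}
\]
is a condition. Its support is disjoint from $\mathrm{supp}(q)$, so $q'=q\cup w$ is a condition below $q$. Suppose $q'\in G$, $\eta<\rho$ and $u_\eta\in G$. Then $p_{\eta\xi}\restriction D_{\eta\xi}\in G$ since $q'$ extends it, and hence $p_{\eta\xi}=u_\eta\cup(p_{\eta\xi}\restriction D_{\eta\xi})\in G$ since the two supports are disjoint. By (M1), $(\beta_\eta,\beta_\xi)\in E$. So $q'$ forces that $\xi$ is as required.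

Now let $r\in G$ and work in $V[G]$, where $\omega_1=\omega_1^V$ by (P3). Choose recursively $\eta_\nu<\xi_\nu$ $(\nu<\omega_1)$ as follows. Let $\eta_\nu\in A$ be larger than all earlier $\eta_{\nu'}$ and $\xi_{\nu'}$ (Claim 1). Then let $\xi_\nu>\eta_\nu$ be such that $(\beta_\eta,\beta_{\xi_\nu})\in E$ for all $\eta\in A\cap(\eta_\nu+1)$ (Claim 2 with $\rho=\eta_\nu+1$). The pairs $(\beta_{\eta_\nu},\beta_{\xi_\nu})$ form an $E$-ladder: $\beta_{\eta_\nu}<\beta_{\xi_\nu}$, and $\beta_{\xi_\nu}<\beta_{\eta_{\nu'}}$ for $\nu<\nu'$, because $\langle\beta_\xi\rangle$ is increasing; and for $\nu\le\nu'$ we have $\eta_\nu\in A\cap(\eta_{\nu'}+1)$, so $(\beta_{\eta_\nu},\beta_{\xi_{\nu'}})\in E$.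
\end{proof}

\section{Finding a matrix}\label{sec:finding}

\begin{proposition}\label{prop:main}
$V[G]\models(\ast)_{\omega_3}$.
\end{proposition}

Let $\dot E$ be a name for a set of pairs $(\gamma,\beta)$ with $\gamma<\beta<\omega_3$, and let $p_0\in\mathbb P$. We find $r\le p_0$ that forces an uncountable $\dot E$-free set or an $\dot E$-ladder to exist. As $p_0$ is arbitrary, this suffices.

For $\gamma<\beta<\omega_3$ put $f(\gamma,\beta)=1$ if some $p\le p_0$ forces $(\gamma,\beta)\in\dot E$; in that case fix such a condition $p_{\gamma\beta}$. Otherwise put $f(\gamma,\beta)=0$; then $p_0\Vdash(\gamma,\beta)\notin\dot E$.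

How can one arrange these conditions in a matrix? The columns are the first obstacle: for a single $\beta$ and many $\gamma$, the conditions $p_{\gamma\beta}$ have to agree. If $\omega_2$ many $\gamma$ are available, a $\Delta$-system argument gives this for one $\beta$. We take as this $\beta$ the least ordinal $\delta$ that is not in a suitable elementary submodel $M$ of size $\omega_2$, and then replace $\delta$ by ordinals $\beta_\xi<\delta$ that resemble it with respect to countably many parameters at a time. The part of $p_{\gamma\delta}$ outside $M$ becomes the tail. It avoids every countable set in $M$, so it reflects to tails that avoid the ones constructed before, and this yields the rows. The remaining difficulty is that each $\beta_\xi$ also serves as an index of a row. Therefore it must be chosen from the thinned-out set of those $\gamma$ for which the $p_{\gamma\delta}$ form a $\Delta$-system. The notion of positive set below ensures that this is possible.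

\begin{proof}[Proof of Proposition~\ref{prop:main}]
We work in $V$.

\smallskip
\emph{The model $M$.} Every function from $\omega_1$ to $\omega_2$ is bounded, so $2^{\omega_1}=\omega_2$ implies $\omega_2^{\omega_1}=\omega_2$. Let $\theta$ be a large regular cardinal and $H(\theta)$ the set of all sets whose transitive closure has cardinality less than $\theta$. By the L\"owenheim--Skolem theorem there is an increasing chain $\langle M_\xi:\xi<\omega_2\rangle$ of elementary submodels of $H(\theta)$ of size $\omega_2$ such that $M_0\supseteq\omega_2$ contains $\kappa$, $\mathbb P$, $p_0$, $f$ and the function $(\gamma,\beta)\mapsto p_{\gamma\beta}$, every function from $\omega_1$ to $M_\xi$ is in $M_{\xi+1}$, and unions are taken at limits. Let $M$ be the union of the chain. Then $M\prec H(\theta)$, $|M|=\omega_2\subseteq M$ and, as $\mathrm{cf}(\omega_2)>\omega_1$,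
\[
M^{\omega_1}\subseteq M .
\]
If $0\neq\alpha\in M\cap\omega_3$, some surjection $\omega_2\to\alpha$ is in $M$, so $\alpha\subseteq M$. Hence $\delta:=M\cap\omega_3$ is an ordinal, and $\delta<\omega_3$ because $|M|=\omega_2$. Similarly $\mathbb S\subseteq M$, as $|\mathbb S|=\omega_1$. Every countable set that belongs to $M$ is a subset of $M$, and every countable subset of $M$ belongs to $M$.

\smallskip
\emph{Positive sets.} Let
\[
\mathcal U=\{Z\in M:Z\subseteq\omega_3,\ \delta\in Z\}.
\]
The members of $\mathcal U$ express the properties of $\delta$ that can be formulated with parameters in $M$. Since $M^{\omega_1}\subseteq M$, $\mathcal U$ is closed under intersections of at most $\omega_1$ members. Each $Z\in\mathcal U$ is nonempty, so by elementarity it meets $M\cap\omega_3=\delta$. Enumerate $\mathcal U=\{Z_\xi:\xi<\omega_2\}$ and let $Z^*_\xi=\bigcap_{\eta\le\xi}Z_\eta$; then $Z^*_\xi\in\mathcal U$. Call $\Gamma\subseteq\delta$ \emph{positive} if it meets every member of $\mathcal U$. The following allows us to thin out: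
\begin{itemize}
\item[(\dag)] If $\gamma_\xi\in Z^*_\xi\cap\delta$ for $\xi<\omega_2$ and $K\subseteq\omega_2$ has size $\omega_2$, then $\{\gamma_\xi:\xi\in K\}$ is positive.
\end{itemize}
Indeed, given $Z_\eta\in\mathcal U$, take $\xi\in K$ with $\xi\ge\eta$; then $\gamma_\xi\in Z^*_\xi\subseteq Z_\eta$.

\smallskip
Let $\Gamma_0=\{\gamma<\delta:f(\gamma,\delta)=0\}$.

\smallskip
\textbf{Case 1: $\Gamma_0$ is positive.} We choose $\beta_\xi\in\Gamma_0$ by recursion on $\xi<\omega_1$. Given $\beta_\eta$ for $\eta<\xi$, the set
\[
\{\beta<\omega_3:\beta>\beta_\eta\text{ and }f(\beta_\eta,\beta)=0\text{ for all }\eta<\xi\}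
\]
is in $M$, because its parameters $f$ and $\langle\beta_\eta:\eta<\xi\rangle$ are. It contains $\delta$, because all $\beta_\eta$ are in $\Gamma_0$. So it belongs to $\mathcal U$ and meets $\Gamma_0$; let $\beta_\xi$ be a common element. In the end $f(\beta_\eta,\beta_\xi)=0$ and $\beta_\eta<\beta_\xi$ for all $\eta<\xi<\omega_1$. Hence $p_0$ forces that $\{\beta_\xi:\xi<\omega_1\}$ is $\dot E$-free, and this set remains uncountable by (P3). Take $r=p_0$.

\smallskip
\textbf{Case 2: $Z^0\cap\Gamma_0=\emptyset$ for some $Z^0\in\mathcal U$.} We construct a matrix whose root is below $p_0$; then Lemma~\ref{lem:matrix} completes the proof.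

\smallskip
\emph{Step 1: the $\Delta$-system at $\delta$.} For $\xi<\omega_2$ choose $\gamma_\xi\in Z^*_\xi\cap Z^0\cap\delta$, which is possible as $Z^*_\xi\cap Z^0\in\mathcal U$. Then $f(\gamma_\xi,\delta)=1$, so $p_{\gamma_\xi\delta}$ is defined. For $\alpha<\delta$ the set $\omega_3\setminus(\alpha+1)$ is in $\mathcal U$, say it is $Z_\eta$; so $\gamma_\xi>\alpha$ for all $\xi\ge\eta$. Thus each value is attained by fewer than $\omega_2$ indices, and $\xi\mapsto\gamma_\xi$ is injective on some $K_0\subseteq\omega_2$ of size $\omega_2$. By Lemma~\ref{lem:delta} and $\omega_1^\omega=\omega_1$ there are $K\subseteq K_0$ of size $\omega_2$ and $R'$ such that for $\xi\ne\xi'$ in $K$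
\[
\mathrm{supp}(p_{\gamma_\xi\delta})\cap\mathrm{supp}(p_{\gamma_{\xi'}\delta})=R'
\quad\text{and}\quad
p_{\gamma_\xi\delta}\restriction R'=p_{\gamma_{\xi'}\delta}\restriction R' .
\]
Let $\Gamma=\{\gamma_\xi:\xi\in K\}$. By (\dag), $\Gamma$ is positive. For $\gamma\in\Gamma$ let
\[
B_\gamma=\mathrm{supp}(p_{\gamma\delta})\cap M,\qquad u_\gamma=p_{\gamma\delta}\restriction B_\gamma .
\]
Both are in $M$: $B_\gamma$ is a countable subset of $M$, and $u_\gamma$ is a countable function from $B_\gamma$ to $\mathbb S\subseteq M$. Let $R=R'\cap M$ and let $r$ be the common value of $p_{\gamma\delta}\restriction R$ for $\gamma\in\Gamma$. Then $B_\gamma\cap B_{\gamma'}=R$ for $\gamma\ne\gamma'$ in $\Gamma$, and $u_\gamma\restriction R=r$. For all $\gamma\in\Gamma$ we have $p_{\gamma\delta}\le p_0$, so $\mathrm{supp}(p_0)\subseteq R'$; and $\mathrm{supp}(p_0)\subseteq M$ as $p_0\in M$. Hence $\mathrm{supp}(p_0)\subseteq R$ and $r\le p_0$.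

\smallskip
\emph{Step 2: reflecting $\delta$.} We choose $\beta_\xi\in\Gamma$ by recursion on $\xi<\omega_1$, with $\beta_\eta<\beta_\zeta$ and $f(\beta_\eta,\beta_\zeta)=1$ for $\eta<\zeta$. Given $\beta_\eta$ for $\eta<\xi$, let
\[
C_\xi=\bigcup_{\eta<\zeta<\xi}\mathrm{supp}(p_{\beta_\eta\beta_\zeta}).
\]
As $\beta_\eta,\beta_\zeta\in M$, the conditions $p_{\beta_\eta\beta_\zeta}$ are in $M$. So $C_\xi$ is a countable subset of $M$, and $C_\xi\in M$. Let $W_\xi$ be the set of all $\beta<\omega_3$ such that for all $\eta,\eta'<\xi$
\begin{itemize}
\item[(i)] $\beta>\beta_\eta$ and $f(\beta_\eta,\beta)=1$;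
\item[(ii)] $B_{\beta_\eta}\subseteq\mathrm{supp}(p_{\beta_\eta\beta})$, $p_{\beta_\eta\beta}\restriction B_{\beta_\eta}=u_{\beta_\eta}$, and $\mathrm{supp}(p_{\beta_\eta\beta})\setminus B_{\beta_\eta}$ is disjoint from $C_\xi$;
\item[(iii)] $p_{\beta_\eta\beta}$ and $p_{\beta_{\eta'}\beta}$ agree.
\end{itemize}
The parameters of this definition are $C_\xi$, $f$, the function $(\gamma,\beta)\mapsto p_{\gamma\beta}$ and the countable sequences $\langle\beta_\eta\rangle$, $\langle B_{\beta_\eta}\rangle$, $\langle u_{\beta_\eta}\rangle$ $(\eta<\xi)$ of elements of $M$. They are all in $M$, so $W_\xi\in M$. Moreover $\delta\in W_\xi$: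
\begin{itemize}
\item (i) holds because $\beta_\eta\in\Gamma\subseteq Z^0\cap\delta$;
\item (ii) holds by the definition of $B_{\beta_\eta}$ and $u_{\beta_\eta}$, and because $\mathrm{supp}(p_{\beta_\eta\delta})\setminus B_{\beta_\eta}$ is disjoint from $M\supseteq C_\xi$;
\item (iii) is trivial for $\eta=\eta'$; for $\eta\ne\eta'$ the supports of $p_{\beta_\eta\delta}$ and $p_{\beta_{\eta'}\delta}$ meet exactly in $R'$, where the values coincide.
\end{itemize}
So $W_\xi\in\mathcal U$. As $\Gamma$ is positive, we can choose $\beta_\xi\in\Gamma\cap W_\xi$.

\smallskip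
\emph{Step 3: the matrix.} The ordinals $\beta_\xi$, with $u_\eta:=u_{\beta_\eta}$ and $p_{\eta\xi}:=p_{\beta_\eta\beta_\xi}$, form a matrix for $\dot E$ with root $r$; here the support $B_\eta$ of $u_\eta$ is the set $B_{\beta_\eta}$. Indeed, $\langle\beta_\xi\rangle$ is strictly increasing by (i), and (M1) follows from the choice of the $p_{\gamma\beta}$ and from (ii). For (M2) let $\eta<\zeta<\xi$. Then $D_{\eta\zeta}\subseteq\mathrm{supp}(p_{\beta_\eta\beta_\zeta})\subseteq C_\xi$, while $D_{\eta\xi}\cap C_\xi=\emptyset$ by (ii); so $D_{\eta\zeta}\cap D_{\eta\xi}=\emptyset$. (M3) is (iii), and (M4) was noted in Step 1. Since $r\le p_0$, Lemma~\ref{lem:matrix} gives what we want.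
\end{proof}

\begin{remark}
CH is used for the $\Delta$-systems of countable sets and for $|\mathbb S|=\omega_1$. The assumption $2^{\omega_1}=\omega_2$ gives a model of size $\omega_2$ that is closed under $\omega_1$-sequences. This closure makes $\mathcal U$ closed under intersections of $\omega_1$ members, so that $Z^*_\xi\in\mathcal U$ and (\dag) can be applied; in the recursions, closure under countable sequences would be enough. The size $\omega_2$ of $M$ makes $\delta$ smaller than $\omega_3$. The assumption $\kappa^{\omega_2}=\kappa$ is not used in this section; it serves for the equation $2^{\omega_2}=2^\omega$ in (P4). The only properties of Sacks forcing used in this section are $|\mathbb S|=\omega_1$ and (P3).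
\end{remark}

\section{Proofs of Theorems A and B}\label{sec:AB}

\begin{proof}[Proof of Theorem A]
The statements about cardinals are (P4). In $V[G]$ let $X$ be regular and HL, and suppose $d(X)\ge\omega_3$. Then no set of size at most $\omega_2$ is dense, so we can choose recursively $x_\alpha\in X\setminus\overline{\{x_\beta:\beta<\alpha\}}$ for $\alpha<\omega_3$. By Proposition~\ref{prop:main} and Lemma~\ref{lem:top}, $X$ is not HL, a contradiction. So $d(X)\le\omega_2$, and $\chi(X)\le w(X)\le2^{d(X)}\le2^{\omega_2}=2^\omega$.
\end{proof}

\begin{proof}[Proof of Theorem B]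
In $V[G]$ let $X$ be a regular space without uncountable discrete subspaces. If some $Y\subseteq X$ had $d(Y)\ge\omega_3$, the recursion in the preceding proof, carried out in the regular space $Y$, together with Proposition~\ref{prop:main} and Lemma~\ref{lem:top}, would give an uncountable discrete subspace of $Y$. So $hd(X)\le\omega_2$ and $w(X)\le2^{\omega_2}=2^\omega$. If $X$ is HL, it has at most $(2^\omega)^\omega=2^\omega$ open sets by Theorem A and fact (4).

Now let $V_0\models$ GCH, let $\kappa\ge\omega_3$ be regular and $\nu^\kappa=\nu$. Let $V$ be the extension of $V_0$ by the partial functions from $\nu\times\kappa$ to $2$ of size less than $\kappa$, which add $\nu$ Cohen subsets of $\kappa$. As $\kappa$ is regular, this forcing is ${<}\kappa$-closed. As $\kappa^{<\kappa}=\kappa$, it has the $\kappa^+$-chain condition. Its size is $\nu$. So it preserves all cardinals and, as $\omega_2<\kappa$, adds no new $\omega_2$-sequences of elements of $V_0$. In $V_0$ we have $\kappa^{\omega_2}=\kappa$, because functions from $\omega_2$ to $\kappa$ are bounded and $|\alpha|^{\omega_2}\le2^{|\alpha|\cdot\omega_2}=(|\alpha|\cdot\omega_2)^+\le\kappa$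 for infinite $\alpha<\kappa$. Hence $V$ satisfies CH, $2^{\omega_1}=\omega_2$ and $\kappa^{\omega_2}=\kappa$. Moreover $2^\kappa=\nu$ in $V$: there are $\nu$ new distinct subsets of $\kappa$, there are at most $\nu^\kappa=\nu$ antichains, and so there are at most $\nu^\kappa=\nu$ nice names for subsets of $\kappa$.

Let $G$ be $\mathbb P_\kappa$-generic over $V$. By Theorem A, the cardinals are preserved and $2^\omega=\kappa$ in $V[G]$. There are at most $\kappa^{\omega_1}=\kappa$ antichains of $\mathbb P_\kappa$ in $V$, so nice names give $2^\kappa\le|(\kappa^\kappa)^V|=\nu$ in $V[G]$. Since $2^\kappa=\nu$ in $V$ and cardinals are preserved, also $2^\kappa\ge\nu$ in $V[G]$. Thus $2^{2^\omega}=2^\kappa=\nu$.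
\end{proof}

\section{Cohen reals: an L space of large weight}\label{sec:cohen}

We want a subspace $X$ of a power ${}^B2$ with $\kappa=2^\omega$ points and $|B|>\kappa$ coordinates, generic enough to be HL. Independent generic bits for all pairs of a point and a coordinate are not available, since we add only $\kappa$ bits. The remedy is to let the $\alpha$th point read only $b\restriction\alpha$ from the coordinate $b\in{}^\kappa2$. Then $\kappa$ generic bits serve $2^\kappa$ coordinates, while any two coordinates are eventually independent. For a set $T$, let $\mathrm{Fn}(T,2)$ denote the set of finite partial functions from $T$ to $2$, ordered by reverse inclusion.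

\begin{proof}[Proof of Theorem C]
In $V$ let $T=\bigcup_{\omega\le\alpha<\kappa}{}^\alpha2$. By $2^{<\kappa}=\kappa$ we have $|T|=\kappa$, so $\mathbb Q=\mathrm{Fn}(T,2)$ is isomorphic to $\mathrm{Fn}(\kappa\times\omega,2)$, the forcing that adds $\kappa$ Cohen reals. Let $g:T\to2$ be $\mathbb Q$-generic over $V$, and let $B=({}^\kappa2)^V$. As $\kappa$ is regular, $2^{<\kappa}=\kappa$ implies $\kappa^{<\kappa}=\kappa$. So $\mathbb Q$ is c.c.c.\ of size $\kappa=\kappa^\omega$; hence cardinals are preserved and $V[g]\models2^\omega=\kappa=\kappa^\omega$.

In $V[g]$ put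
\[
x_\alpha(b)=g(b\restriction\alpha)\quad(\omega\le\alpha<\kappa,\ b\in B),\qquad X=\{x_\alpha:\omega\le\alpha<\kappa\}\subseteq{}^B2 .
\]
As a subspace of ${}^B2$, $X$ is zero-dimensional and Hausdorff, hence regular. The points $x_\alpha$ are distinct. To see this, let $q\in\mathbb Q$ and $\omega\le\alpha<\alpha'<\kappa$. Since ${}^\alpha2$ is infinite and $\mathrm{dom}(q)$ is finite, there is $b\in B$ such that $b\restriction\alpha$ is not an initial segment of (or equal to) any node of $\mathrm{dom}(q)$. Then neither $b\restriction\alpha$ nor $b\restriction\alpha'$ is in $\mathrm{dom}(q)$, and $q$ can be extended to give them different values. So $|X|=\kappa$.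

\smallskip
\textbf{$X$ is HL.} Suppose not, and work in $V[g]$. Some $Y\subseteq X$ has an open cover without a countable subcover. For a finite partial function $\varepsilon$ from $B$ to $2$ let $[\varepsilon]=\{x\in{}^B2:\varepsilon\subseteq x\}$. Choose recursively a point of $Y$ that is not in any of the countably many basic sets chosen so far, and a basic neighborhood of it whose trace on $Y$ is contained in a member of the cover. This gives distinct $\alpha_\zeta$ and finite $\varepsilon_\zeta$ $(\zeta<\omega_1)$ with
\[
x_{\alpha_\zeta}\in[\varepsilon_\zeta],\qquad x_{\alpha_\zeta}\notin[\varepsilon_\eta]\ \text{ for }\eta<\zeta .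
\]
We may pass to uncountable subsequences. First we make $\langle\alpha_\zeta\rangle$ strictly increasing: keep only those $\zeta$ for which $\alpha_\zeta$ is among the first $\omega_1$ elements of $\{\alpha_\zeta:\zeta<\omega_1\}$; then only countably many remaining $\zeta$ have $\alpha_\zeta$ below a given remaining value, so an increasing subsequence can be chosen recursively. Let $\delta=\sup_\zeta\alpha_\zeta\le\kappa$; then $\mathrm{cf}(\delta)=\omega_1$.

All points $x_{\alpha_\zeta}$ read coordinates only below $\delta$, so we replace coordinates by their restrictions. Let $t_\zeta=\{b\restriction\delta:b\in\mathrm{dom}(\varepsilon_\zeta)\}$ and $e_\zeta(b\restriction\delta)=\varepsilon_\zeta(b)$. This is well defined, because $\varepsilon_\zeta(b)=x_{\alpha_\zeta}(b)=g(b\restriction\alpha_\zeta)$ depends only on $b\restriction\delta$. Then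
\begin{equation}\label{eq:own}
e_\zeta(c)=g(c\restriction\alpha_\zeta)\quad\text{for }c\in t_\zeta ,
\end{equation}
and for all $\eta,\zeta<\omega_1$
\begin{equation}\label{eq:member}
x_{\alpha_\zeta}\in[\varepsilon_\eta]\iff g(c\restriction\alpha_\zeta)=e_\eta(c)\ \text{ for all }c\in t_\eta .
\end{equation}
By the $\Delta$-system lemma for finite sets we may thin out (this does not change $\delta$) and re-index by $\omega_1$ so that the $t_\zeta$ form a $\Delta$-system with root $\varrho$, in the sense that $t_\eta\cap t_\zeta=\varrho$ for $\eta\ne\zeta$, the function $e=e_\zeta\restriction\varrho$ does not depend on $\zeta$, and the pairwise disjoint sets $s_\zeta=t_\zeta\setminus\varrho$ all have the same size $m$. On the root there is no conflict: by \eqref{eq:own}, for $c\in\varrho$ and $\eta<\zeta$,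
\begin{equation}\label{eq:root}
g(c\restriction\alpha_\zeta)=e_\zeta(c)=e(c)=e_\eta(c).
\end{equation}
If $m=0$, then $t_0=\varrho$, and \eqref{eq:member} and \eqref{eq:root} give $x_{\alpha_1}\in[\varepsilon_0]$, a contradiction.

Let $m>0$. We show that some $x_{\alpha_\zeta}$ with $\zeta\ge\omega$ lies in some $[\varepsilon_n]$ with $n<\omega$. The set $\bigcup_{n<\omega}s_n$ is a countable set of functions with domain $\delta$, and $\mathrm{cf}(\delta)=\omega_1$. So there is $\delta'<\delta$ such that the restrictions $c\restriction\delta'$ $(c\in\bigcup_ns_n)$ are distinct. The sequence $\langle(s_n,e_n\restriction s_n):n<\omega\rangle$ consists of elements of $V$. By the c.c.c.\ it has a name involving only countably many conditions, namely a maximal antichain deciding the $n$th term for each $n$. Hence there is a countable $C\subseteq T$ in $V$ such that the sequence is in $V[g\restriction C]$, and $g\restriction(T\setminus C)$ is $\mathrm{Fn}(T\setminus C,2)$-generic over $V[g\restriction C]$.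

Let $\alpha$ be an ordinal with $\delta'<\alpha<\delta$ and $\alpha\ge\omega$ that is not the length of any node in $C$. In $V[g\restriction C]$ the sets $\{c\restriction\alpha:c\in s_n\}$ $(n<\omega)$ are pairwise disjoint $m$-element subsets of $T\setminus C$. A finite $q\in\mathrm{Fn}(T\setminus C,2)$ has domain disjoint from one of them, and so it can be extended to a condition $q'$ with $q'(c\restriction\alpha)=e_n(c)$ for all $c\in s_n$. By genericity there is $n<\omega$ with
\[
g(c\restriction\alpha)=e_n(c)\quad\text{for all }c\in s_n .
\]
All but countably many of the $\alpha_\zeta$ satisfy the requirements on $\alpha$, since only countably many ordinals are lengths of nodes in $C$. So this applies to $\alpha=\alpha_\zeta$ for some $\zeta\ge\omega$. With \eqref{eq:root} for $\eta=n$ and \eqref{eq:member}, we get $x_{\alpha_\zeta}\in[\varepsilon_n]$ and $n<\zeta$, a contradiction.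

\smallskip
\textbf{The weight of $X$.} Let $b\ne b'$ be in $B$. Given $q\in\mathbb Q$, for all sufficiently large $\alpha<\kappa$ the nodes $b\restriction\alpha$ and $b'\restriction\alpha$ are distinct and not in $\mathrm{dom}(q)$. So by genericity there is $\alpha$ with $g(b\restriction\alpha)=1$ and $g(b'\restriction\alpha)=0$. This means that the open sets $\{x\in X:x(b)=1\}$ and $\{x\in X:x(b')=1\}$ are different. Hence $X$ has at least $|B|\ge\kappa^+$ open sets. If $w(X)\le\kappa$, then by fact (4) it would have at most $\kappa^\omega=\kappa$ open sets. So $w(X)>\kappa=2^\omega$. By fact (1) $X$ is not separable, so $X$ is an L space; and $\chi(X)>2^\omega$ by fact (3), as $|X|=\kappa$.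

\smallskip
\textbf{Comparison.} Let $V\models$ GCH and $\kappa=\omega_3$. Both $\mathbb Q$ and $\mathbb P_{\omega_3}$ preserve cardinals, have size $\omega_3$, satisfy the $\omega_2$-chain condition and add $\omega_3$ reals. Each has at most $\omega_3^{\omega_1}=\omega_3$ antichains, so there are at most $(\omega_3^\lambda)^V$ nice names for subsets of $\lambda$. In $V$ we have $\omega_3^\lambda=\omega_3$ for infinite $\lambda\le\omega_2$ and $\omega_3^\lambda=\lambda^+$ for $\lambda\ge\omega_3$. In both extensions $2^\lambda\ge2^\omega\ge\omega_3$ and $2^\lambda\ge\lambda^+$ for infinite $\lambda$. Hence in both extensions $2^\lambda=\omega_3$ for infinite $\lambda\le\omega_2$ and $2^\lambda=\lambda^+$ for $\lambda\ge\omega_3$. The first extension has an L space of weight greater than $2^\omega$; by Theorem A the second has none.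
\end{proof}

\begin{remark}
In the Cohen extension of the comparison, $(\ast)_{\omega_3}$ fails. Indeed, $2^{\omega_2}=\omega_3<w(X)\le2^{d(X)}$ implies $d(X)\ge\omega_3$, so $X$ contains a sequence of length $\omega_3$ as in Lemma~\ref{lem:top}, but it is HL. Compare this with Lemma~\ref{lem:matrix}. For finite supports the infinite union $w$ in Claim 2 need not be a condition, as the discussion after Example~\ref{ex:graph} illustrates.
\end{remark}

\section{Fusion: the preservation of $\omega_1$}\label{sec:fusion}

It remains to prove (P3). The idea is to decide the values of a name for an $\omega$-sequence one by one, each up to finitely many possibilities, while keeping more and more splitting nodes at more and more coordinates fixed, so that the decreasing sequence of conditions has a lower bound.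

For $T\in\mathbb S$ and $s\in2^{<\omega}$ define splitting nodes $e_T(s)$ of $T$: $e_T(\emptyset)$ is the shortest splitting node of $T$ (the \emph{stem}), and $e_T(s^\frown j)$ is the shortest splitting node of $T$ that extends $e_T(s)^\frown j$. All nodes of $T$ are comparable with the stem, and all nodes of $T$ that extend $e_T(s)^\frown j$ are comparable with $e_T(s^\frown j)$. Hence for each $n$ every branch of $T$ passes through $e_T(s)$ for exactly one $s\in2^n$. The nodes $e_T(s)$ $(s\in2^n)$ are pairwise incomparable, and $|e_T(s)|\ge|s|$. Let
\[
T|s=\{t\in T:t\text{ is comparable with }e_T(s)\}\in\mathbb S;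
\]
then $T=\bigcup_{s\in2^n}T|s$ for each $n$. Write $T'\le_nT$ if $T'\subseteq T$ and $e_{T'}(s)=e_T(s)$ for all $s$ with $|s|<n$. This relation is transitive. Note that for $T'\subseteq T$, splitting nodes of $T'$ are splitting nodes of $T$.

\begin{lemma}\label{lem:fusion}
Let $n,n_0<\omega$, and let $T$, $T'$ and $T_m$ $(m\ge n_0)$ be in $\mathbb S$.
\begin{itemize}
\item[(1)] If $T'\le_nT$ and $|s|=n$, then $T'|s\subseteq T|s$.
\item[(2)] Let $T_s\subseteq T|s$ be perfect trees $(s\in2^n)$ and $T'=\bigcup_{s\in2^n}T_s$. Then $T'\le_nT$, and $T'|s=T_s$ for all $s\in2^n$.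
\item[(3)] If $T_{m+1}\le_mT_m$ for all $m\ge n_0$, then $T_\omega=\bigcap_{m\ge n_0}T_m\in\mathbb S$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The node $e_{T'}(s)$ splits in $T$. If $n=0$, it extends the stem $e_T(\emptyset)$. If $s=s'^\frown j$, it extends $e_{T'}(s')^\frown j=e_T(s')^\frown j$, hence it extends $e_T(s)$. So $e_{T'}(s)\supseteq e_T(s)$ in both cases. Now let $t\in T'|s$. If $t\supseteq e_{T'}(s)$, then $t\supseteq e_T(s)$. If $t\subseteq e_{T'}(s)$, then $t$ and $e_T(s)$ are initial segments of the same node. In both cases $t\in T|s$.

(2) The case $n=0$ is trivial, so let $n\ge1$. The set $T'$ is a perfect tree. Every node of $T_s$ is comparable with $e_T(s)$ and extends to arbitrarily long nodes of $T_s$, so $e_T(s)\in T_s$. Hence for $|s'|<n$ the node $e_T(s')$ and both its immediate successors are in $T'$. By induction on $|s'|$ it follows that $e_{T'}(s')=e_T(s')$ for $|s'|<n$, as $T'$ has no splitting nodes that do not split in $T$. So $T'\le_nT$. Let $s=s'^\frown j\in2^n$. If $s''\in2^n$ is different from $s$, then $e_T(s'')$ is incomparable with $e_T(s')^\frown j$, so no node comparable with $e_T(s'')$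 extends $e_T(s')^\frown j$. Hence the nodes of $T'$ that extend $e_T(s')^\frown j$ are exactly those of $T_s$ that do. The stem of $T_s$ extends $e_T(s)$, because no proper initial segment of $e_T(s)$ splits in $T|s$. Therefore $e_{T'}(s)$ is the stem of $T_s$, and the nodes of $T'$ comparable with it are exactly the nodes of $T_s$.

(3) For each $s$ the node $e(s):=e_{T_m}(s)$ is the same for all $m\ge n_0$ with $m>|s|$, and both $e(s)^\frown j$ are in all these decreasing $T_m$, hence in $T_\omega$. So $T_\omega$ is nonempty and each $e(s)$ splits in it. Let $t\in T_\omega$ and choose $m>n_0$ with $m>|t|$. Then $t$ is comparable with $e_{T_m}(s)=e(s)$ for some $s$ of length $m-1$. As $|e(s)|\ge m-1\ge|t|$, we have $t\subseteq e(s)$. So every node of $T_\omega$ is extended by a splitting node.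
\end{proof}

\begin{proof}[Proof of (P3)]
Let $p\Vdash\dot f:\omega\to\omega_1^V$. We find a condition below $p$ that forces the range of $\dot f$ to be contained in a countable set of $V$; this shows that $\omega_1$ is preserved.

We build conditions $p=p_0\ge p_1\ge\cdots$, finite sets $F_0\subseteq F_1\subseteq\cdots$ with $F_n\subseteq\mathrm{supp}(p_n)$, and finite sets $K_n\subseteq\omega_1$ such that $p_{n+1}(i)\le_np_n(i)$ for $i\in F_n$ and $p_{n+1}\Vdash\dot f(n)\in K_n$. By bookkeeping we arrange $\bigcup_nF_n=\bigcup_n\mathrm{supp}(p_n)$: enumerate each $\mathrm{supp}(p_m)$ in type at most $\omega$ and let $F_n$ consist of those elements that are among the first $n$ elements of $\mathrm{supp}(p_m)$ for some $m\le n$.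

For a condition $q$ with $F_n\subseteq\mathrm{supp}(q)$ and a function $\sigma:F_n\to2^n$, let $q|\sigma$ be the condition obtained from $q$ by replacing $q(i)$ with $q(i)|\sigma(i)$ for $i\in F_n$. Given $p_n$ and $F_n$, let $\sigma_1,\dots,\sigma_N$ list all functions from $F_n$ to $2^n$, and put $q_0=p_n$. Given $q_{k-1}$, choose $r\le q_{k-1}|\sigma_k$ deciding the value of $\dot f(n)$, and let $q_k$ be the condition with support $\mathrm{supp}(r)$ and
\[
q_k(i)=r(i)\cup\bigcup\{q_{k-1}(i)|s:s\in2^n,\ s\ne\sigma_k(i)\}\ \ (i\in F_n),\qquad q_k(i)=r(i)\ \ (i\notin F_n).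
\]
By Lemma~\ref{lem:fusion}(2), $q_k\le q_{k-1}$, $q_k(i)\le_nq_{k-1}(i)$ for $i\in F_n$, and $q_k|\sigma_k=r$. Let $p_{n+1}=q_N$. By transitivity of $\le_n$ and Lemma~\ref{lem:fusion}(1), $p_{n+1}|\sigma_k\le q_k|\sigma_k$, so $p_{n+1}|\sigma_k$ decides $\dot f(n)$ for each $k$. Let $K_n$ be the set of the values so decided.

Every $q'\le p_{n+1}$ is compatible with some $p_{n+1}|\sigma_k$: for $i\in F_n$ a branch of $q'(i)$ is a branch of $p_{n+1}(i)$ and so passes through $e_{p_{n+1}(i)}(s)$ for some $s=\sigma(i)\in2^n$; restrict $q'(i)$ to the nodes comparable with this node. The result is a condition below $q'$ and below $p_{n+1}|\sigma$. Hence $p_{n+1}\Vdash\dot f(n)\in K_n$.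

For $i\in\bigcup_n\mathrm{supp}(p_n)$ let $n_0$ be least with $i\in F_{n_0}$. Then $p_{m+1}(i)\le_mp_m(i)$ for all $m\ge n_0$, and by Lemma~\ref{lem:fusion}(3) the intersection of the $p_m(i)$ $(m\ge n_0)$ is a perfect tree. These intersections define a condition below all $p_n$. It forces the range of $\dot f$ to be contained in the countable set $\bigcup_nK_n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ba} Baumgartner, \emph{Topology Appl.} 19 (1985), 211--225.

\bibitem{Ku} Kunen, \emph{Set Theory}.

\bibitem{PW} Yinhe Peng and Liuzhen Wu, \url{http://elib.mi.sanu.ac.rs/files/journals/zr/30/zrn30p475-489.pdf}, doi:10.64191/zr24040410114.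

\end{thebibliography}

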